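# Deleting vertices from claw-free graphs: $(s+2)$-connected implies $s$-hamiltonian for $s\ge 5$

All graphs are finite and simple, except that loopless multigraphs are allowed where we say so.

## 1. Hamiltonicity after deletions, claws, line graphs

**Definition (connectivity).** A graph is *$\kappa$-connected* if it has more than $\kappa$ vertices and no set of fewer than $\kappa$ vertices whose removal leaves a disconnected graph. For example, $K_{m,m+1}$ is $m$-connected: a vertex cut must contain a whole side.

**Definition ($s$-hamiltonian).** Let $s\ge 0$. A graph $G$ of order $n\ge s+3$ is *$s$-hamiltonian* if for every $k$ with $0\le k\le s$, removing any $k$ vertices leaves a hamiltonian graph. For example, $K_n$ with $n\ge s+3$ is $s$-hamiltonian, because what remains is a complete graph on at least 3 vertices. The cycle $C_n$, $n\ge4$, is $0$-hamiltonian but not $1$-hamiltonian.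

**Definition (claw-free).** A graph is *claw-free* if it has no induced $K_{1,3}$, that is, if no vertex has three pairwise nonadjacent neighbors. A handy sufficient test is that every neighborhood is covered by two cliques. For example, $C_n$ with $n\ge 4$ passes this test, while $K_{2,3}$ contains a claw centered at a vertex of degree 3.

**Definition (line graph).** The line graph $L(F)$ has vertex set $E(F)$; two of its vertices are adjacent if the corresponding edges of $F$ share an endpoint. For example, $L(K_{1,n})=K_n$ and $L(C_n)=C_n$. Every line graph is claw-free: the neighbors of an edge $uv$ are covered by the clique of edges at $u$ and the clique of edges at $v$.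

## 2. Closed trails and collapsible graphs

A *closed trail* is a closed walk that repeats no edge; a single vertex counts as one. By Euler's theorem, a closed trail is the same thing as a connected subgraph with all degrees even. It is *spanning* if it contains every vertex.

**Definition (dominating closed trail).** A closed trail of $F$ is *dominating* if it contains at least one end of every edge of $F$. For example, a 4-cycle in $K_{2,3}$ is dominating: it misses only one vertex of degree 2, and both neighbors of that vertex are on the cycle.

Now a running example. Let $K_{2,3}$ have sides $\{u,v\}$ and $\{x_1,x_2,x_3\}$, and let $F^*$ be obtained by attaching at least one pendant edge at each $x_i$. Then $F^*$ has no dominating closed trail. A trail consisting of one vertex does not dominate, and a longer trail never visits a leaf. So a dominating trail would contain every $x_i$, hence both edges $ux_i$ and $vx_i$ for each $i$, and $u$ would have odd degree 3 on it.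

**Definition (collapsible, reduced).** Let $M$ be a loopless multigraph. It is *collapsible* if for every $X\subseteq V(M)$ with $|X|$ even, $M$ has a spanning connected subgraph whose set of odd-degree vertices is exactly $X$. A graph is *reduced* if it has no nontrivial collapsible subgraph, where nontrivial means different from $K_1$.

Here are some examples.

* Two vertices joined by two parallel edges form a collapsible graph: use both edges for $X=\emptyset$ and one edge for $X=\{u,v\}$.
* The triangle is collapsible: use the whole triangle for $X=\emptyset$ and the path $u\,w\,v$ for $X=\{u,v\}$.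
* The cycle $C_4$ is not collapsible. For $X$ a pair of opposite vertices no subgraph works: a connected spanning subgraph is $C_4$, with no odd vertices, or $C_4$ minus an edge, whose odd vertices are adjacent.
* A connected graph with a bridge is not collapsible. For $X=\emptyset$, a spanning connected subgraph contains the bridge, and then the degrees on one side of the bridge, counted in that subgraph, have odd sum.
* $K_{2,3}$ is reduced. A nontrivial collapsible subgraph would be connected and bridgeless, so it would be $C_4$ or $K_{2,3}$ itself. We excluded $C_4$, and $K_{2,3}$ fails for $X=\emptyset$ because it has no spanning closed trail.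

**Definition (reduction).** The maximal collapsible subgraphs of $M$ are induced, vertex-disjoint and cover $V(M)$ (this is part of Fact 3 below). Contracting each of them to a vertex and deleting loops gives the *reduction* $\Gamma$ of $M$. For example, the reduction of $K_{2,3}$ is $K_{2,3}$, and two vertices joined by three parallel edges reduce to $K_1$.

We use the following published results.

**Fact 1** (Ryjáček, JCTB 70 (1997) 217–224). For every claw-free graph $H$ there is a graph $cl(H)\supseteq H$ on the same vertex set which is the line graph of a triangle-free simple graph, such that $H$ is hamiltonian if and only if $cl(H)$ is.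

**Fact 2** (Harary–Nash-Williams, 1965). If $|E(F)|\ge 3$, then $L(F)$ is hamiltonian if and only if $F$ has a dominating closed trail.

**Fact 3** (Catlin, J. Graph Theory 12 (1988) 29–44). The maximal collapsible subgraphs of a loopless multigraph $M$ are induced and vertex-disjoint and cover $V(M)$. The reduction $\Gamma$ of $M$ is simple and reduced. If $M$ is connected, then $M$ is collapsible if and only if $\Gamma=K_1$. Moreover, $M$ has a spanning closed trail if and only if $\Gamma$ has one. A connected reduced graph is $K_1$, or $K_2$, or satisfies $|E|\le 2|V|-4$.

## 3. For which $s$ does $(s+2)$-connectivity suffice?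

One direction is easy and needs no claw-freeness.

**Necessity.** *Every $s$-hamiltonian graph is $(s+2)$-connected.* Let $G$ be $s$-hamiltonian, so $n\ge s+3$, and suppose $X$ is a vertex cut with $|X|\le s+1$. If $|X|\le s$, then $G-X$ is disconnected. If $|X|=s+1$, delete $s$ vertices of $X$; the remaining vertex of $X$ is a cut vertex of what is left. In both cases we deleted at most $s$ vertices and obtained a nonhamiltonian graph, a contradiction.

The converse fails in general: $K_{m,m+1}$ is $m$-connected, but a bipartite graph of odd order has no Hamilton cycle. For line graphs the converse holds once $s\ge5$. The paper "On s-Hamiltonian Line Graphs", from which our problem is taken, has the result that for connected $G$ and $s\ge 5$, $L(G)$ is $s$-hamiltonian if and only if $L(G)$ is $(s+2)$-connected. The problem asks about the larger class of claw-free graphs.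

**Conjecture.** There is an integer $k$ such that for every $s\ge k$, a claw-free graph $G$ is $s$-hamiltonian if and only if it is $(s+2)$-connected.

The answer is yes, and $k=5$ works. Here is what we prove.

**Theorem 1.** Let $s\ge 5$. A claw-free graph $G$ is $s$-hamiltonian if and only if it is $(s+2)$-connected.

**Theorem 2.** Let $\kappa\ge 7$, let $G$ be a $\kappa$-connected claw-free graph, and let $S\subseteq V(G)$ with $|S|<\frac32(\kappa-2)$. Then $G-S$ is hamiltonian if and only if $G-S$ is 2-connected.

Theorem 2 contains the hard half of Theorem 1: if $\kappa=s+2$ and $|S|\le s=\kappa-2$, then $G-S$ is automatically 2-connected and $|S|<\frac32(\kappa-2)$. Theorem 1 will nevertheless be finished first, since it needs one tool fewer.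

**Proposition 3.**
(a) For every $\kappa\ge 3$ there are a $\kappa$-connected claw-free graph $G$ and $S\subseteq V(G)$ with $|S|=\lceil\frac32(\kappa-2)\rceil$ such that $G-S$ is 2-connected and nonhamiltonian. So the bound in Theorem 2 is best possible for every $\kappa\ge 7$.
(b) "Claw-free" cannot be relaxed to "$K_{1,4}$-free" in Theorem 1, for any $s$.
(c) The least $k$ for which the conjecture holds satisfies $2\le k\le 5$.

The cases $s=2,3,4$ are not settled here. The case $s=2$ would imply the Matthews–Sumner conjecture that 4-connected claw-free graphs are hamiltonian, since a 2-hamiltonian graph is in particular hamiltonian.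

## 4. Small $s$, few independent vertices, and larger stars

**Independence number at most 2.** If $G$ has no three independent vertices, it is claw-free. If it is also $(s+2)$-connected and we delete at most $s$ vertices, we get a 2-connected graph with independence number at most 2, which is hamiltonian by the Chvátal–Erdős theorem (a $k$-connected graph on at least 3 vertices with independence number at most $k$ is hamiltonian). So here the equivalence holds for every $s\ge 0$.

**Proof of Proposition 3(b).** Independence number 3 without claw-freeness already breaks it. Let $G=K_{2,3}\vee K_s$ be the join. Its independence number is 3, so it is $K_{1,4}$-free. It is $(s+2)$-connected: a remaining vertex of $K_s$ is adjacent to everything, so a vertex cut contains all of $K_s$ and also a vertex cut of $K_{2,3}$, which has at least 2 vertices. Deleting the $s$ vertices of $K_s$ leaves $K_{2,3}$, which is nonhamiltonian. $\square$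

**The case $s=0$.** Take $F^*$ with exactly one pendant edge at each $x_i$. The graph $L(F^*)$ is claw-free. It is 2-connected: $K_{2,3}$ is 2-edge-connected, so after deleting one edge of $F^*$ all remaining edges still lie in one component. By Fact 2 it is nonhamiltonian. So the equivalence fails for $s=0$.

**The case $s=1$, and the lower bound in Proposition 3(c).** Let $F$ be the Petersen graph with one pendant edge at each vertex. Then $L(F)$ is claw-free, and it is 3-connected: the Petersen graph is 3-edge-connected, so after deleting at most 2 edges of $F$ all remaining edges lie in one component. A dominating closed trail of $F$ must contain all ten Petersen vertices. It has even positive degree at each of them, hence degree 2 since the graph is cubic, so it would be a Hamilton cycle of the Petersen graph, which does not exist. By Fact 2, $L(F)$ is nonhamiltonian, hence not 1-hamiltonian. The equivalence fails for $s=1$, so $k\ge 2$. The bound $k\le 5$ is Theorem 1.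

## 5. Closing $G$ versus closing $G-S$

The known result on line graphs suggests a short route. Let $G$ be claw-free and $(s+2)$-connected, $s\ge5$. Then $cl(G)\supseteq G$ is a line graph and is still $(s+2)$-connected, so it is $s$-hamiltonian. Thus $cl(G)-S$ is hamiltonian whenever $|S|\le s$, and we would like to conclude that $G-S$ is hamiltonian.

This last step is where the route stops. Fact 1 compares $G-S$ with $cl(G-S)$, not with $cl(G)-S$, and these can differ. Let $G$ be $K_4$ minus the edge $uv$, with other vertices $x,y$; it is claw-free. It is not the line graph of a triangle-free graph: such a graph may be taken connected with 4 edges, so it is $C_4$, $K_{1,4}$, the path $P_5$, or $K_{1,3}$ with one edge subdivided, and their line graphs are $C_4$, $K_4$, $P_4$ and a triangle with a pendant edge. Hence $cl(G)=K_4$, which is 1-hamiltonian. But $G-x$ is the path $u\,y\,v$, which is not hamiltonian. This $G$ is not 3-connected, so it does not contradict the conjecture. It shows that $s$-hamiltonicity of $cl(G)$ does not pass to $G$ by itself.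

So we close only $H=G-S$. The price is that $H$ is merely known to be 2-connected, and Section 4 shows that 2-connected claw-free graphs can be nonhamiltonian. The high connectivity of $G$, and the claw-freeness of $G$ at the vertices of $S$, must be brought back in by hand. This is the job of Lemma 1.

## 6. Separators hidden in $F$

**Standing assumptions for Sections 6–9.** $\kappa\ge 7$; $G$ is $\kappa$-connected and claw-free; $S\subseteq V(G)$; $H=G-S$ is 2-connected; and $H$ is nonhamiltonian.

**Step 1: from $H$ to a 2-edge-connected graph $F_0$.** This step turns the hypotheses on $H$ into hypotheses on a graph whose closed trails we study. By Fact 1 write $cl(H)=L(F)$ with $F$ triangle-free and without isolated vertices. Since $cl(H)$ contains the 2-connected graph $H$ as a spanning subgraph, it is 2-connected. So $F$ is connected and $|E(F)|=|V(H)|\ge 3$. By Facts 1 and 2, $F$ has no dominating closed trail.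

Let $F_0$ be $F$ minus its vertices of degree 1. It is nonempty, since a connected graph with at least 3 edges has a vertex of degree at least 2, and it is connected, since removing leaves does not disconnect. Every edge of $F$ has an end in $F_0$, as otherwise $F=K_2$. If $|V(F_0)|=1$, then $F$ is a star and its center alone is a dominating closed trail, a contradiction. So $|V(F_0)|\ge 2$.

A bridge $e=ab$ of $F_0$ would be a bridge of $F$ with both ends of degree at least 2 in $F$. Then $F-e$ would have one component with an edge at $a$ and another with an edge at $b$, so $e$ would be a cut vertex of $L(F)$, a contradiction. Hence $F_0$ is simple, triangle-free and 2-edge-connected. In particular all its degrees are at least 2.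

Finally, $F_0$ is not a cycle, since a cycle $F_0$ would be a dominating closed trail of $F$.

**Definition (notation in $F_0$).** Write $d=d_{F_0}$. A vertex of $F_0$ is *bare* if no degree-1 vertex of $F$ is adjacent to it. For $U\subseteq V(F_0)$, let $\partial U$ be the set of edges of $F_0$ with exactly one end in $U$. Let $I(U)$ be the set of edges of $F$ that meet $U$ and are not in $\partial U$; these are the edges inside $U$ and the pendant edges at $U$. Call $U$ *nontrivial* if $I(U)\neq\emptyset$.

In the running example $F=F^*$ we have $F_0=K_{2,3}$. The vertices $u,v$ are bare and the $x_i$ are not. The set $\{x_i\}$ is nontrivial with $|\partial\{x_i\}|=2$, and $\{u\}$ is trivial. In general, $\{x\}$ is trivial exactly when $x$ is bare, and if $xy\in E(F_0)$ then $\{x,y\}$ is nontrivial with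
$$|\partial\{x,y\}|=d(x)+d(y)-2.\qquad(1)$$

**Lemma 1.** If $U_1,\dots,U_m$ are pairwise disjoint nontrivial subsets of $V(F_0)$ and $m\ge 2$, then
$$\sum_{i=1}^m\bigl(\kappa-|\partial U_i|\bigr)\le 2|S|.$$

**Proof.** Edges of $F$ are vertices of $H$, so $I(U_i)$ and $\partial U_i$ are sets of vertices of $G$.

**Step 1: the sets $I(U_i)$ are far apart.** For $i\ne j$, an edge in $I(U_i)$ and an edge in $I(U_j)$ share no end: their ends lie in $U_i$, respectively $U_j$, or are leaves hanging there. So $cl(H)$ has no edges between $I(U_i)$ and $I(U_j)$, hence $H$ has none, and neither has $G$, because $H$ is an induced subgraph of $G$.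

**Step 2: a separator for each $i$.** An edge of $F$ that shares an end with an edge of $I(U_i)$ and is different from it shares an end lying in $U_i$, because a leaf has only one edge. So it meets $U_i$ and lies in $I(U_i)\cup\partial U_i$. Put $S_i=S\cap N_G(I(U_i))$. Then all $G$-neighbors of $I(U_i)$ outside $I(U_i)$ lie in $\partial U_i\cup S_i$. Pick $j\ne i$. The nonempty set $I(U_j)$ is disjoint from $I(U_i)$, from $S_i\subseteq S$, and from $\partial U_i$, since its edges have no end in $U_i$. So $\partial U_i\cup S_i$ separates $I(U_i)$ from $I(U_j)$ in $G$, and $\kappa$-connectedness gives $|\partial U_i|+|S_i|\ge\kappa$.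

**Step 3: each $z\in S$ is counted at most twice.** If $z$ lay in three of the sets $S_i$, it would have a neighbor in each of three sets $I(U_i)$. These neighbors are pairwise nonadjacent in $G$ by Step 1, and $z$ would be the center of a claw. Hence $\sum_i(\kappa-|\partial U_i|)\le\sum_i|S_i|\le 2|S|$. $\square$

In the running example Lemma 1 applied to $\{x_1\},\{x_2\},\{x_3\}$ gives $3(\kappa-2)\le2|S|$. So with $|S|\le\kappa-2$ the graph $F^*$ cannot occur at all.

## 7. Suppressing bare vertices, and a total deficiency of at least 8

The plan is to show that having no dominating closed trail forces many sets with small boundary, so many that Lemma 1 is violated. Catlin's bound $|E|\le2|V|-4$ will supply vertices of small degree in a reduction $\Gamma$. If every vertex of degree 2 or 3 in $\Gamma$ came from a nontrivial set, a few lines would finish (Section 8). The trouble is bare vertices: for a bare $x$ the set $\{x\}$ is trivial, there is nothing in $G$ to be separated, and Lemma 1 is silent.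

For bare vertices of degree 2 there is a remedy. A dominating trail need not visit such a vertex as long as it visits both its neighbors. So we may suppress one. If two bare vertices of degree 2 are adjacent, we cannot skip both, but by (1) they form a nontrivial pair with boundary 2.

**Step 1: the graph $M$.** This step removes as many bare degree-2 vertices as trails allow. Let $Z$ be the set of bare vertices $x$ with $d(x)=2$. Since $F_0$ is connected and not a cycle, the components of $F_0[Z]$ are induced paths $z_1z_2\cdots z_l$. Let $T$ consist of all odd-indexed vertices $z_1,z_3,\dots$ of these paths. Then $T$ is independent. Each $v\in T$ has two distinct neighbors, and they lie outside $T$. Let $M$ be obtained from $F_0$ by suppressing every $v\in T$: replace $v$ and its two edges by one edge joining its two neighbors. Parallel edges may arise; loops do not. $M$ is connected. It is bridgeless, since a bridge of $M$ would yield a bridge of $F_0$. Also $V(M)=V(F_0)\setminus T$ has at least two vertices: if $T=\emptyset$ this is $|V(F_0)|\ge 2$, and otherwise a vertex of $T$ has two distinct neighbors outside $T$.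

Two examples. For $F=F_0=K_{2,3}$ with no pendant edges we get $T=\{x_1,x_2,x_3\}$, and $M$ has the two vertices $u,v$ and three parallel edges; a spanning closed trail of $M$ is two of these edges, and it lifts to the dominating 4-cycle of Section 2. For $F=F^*$ nothing is suppressed and $M=K_{2,3}$.

**Step 2: $M$ has no spanning closed trail.** This transfers nonhamiltonicity to $M$. A spanning closed trail of $M$ lifts, by re-inserting the suppressed vertices, to a closed trail of $F_0$ containing $V(F_0)\setminus T$. It dominates $F$: an edge of $F_0$ has an end outside $T$ because $T$ is independent, and a pendant edge of $F$ has its non-leaf end outside $T$ because vertices of $T$ are bare. As $F$ has no dominating closed trail,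
$$M\text{ has no spanning closed trail.}\qquad(2)$$

**Step 3: the deficiency of the reduction.** Let $\Gamma$ be the reduction of $M$. By (2), $M$ is not collapsible (take $X=\emptyset$), so $\Gamma\neq K_1$. Since $\Gamma$ arises from a connected bridgeless graph by contraction, it is connected and bridgeless. So $\Gamma\ne K_2$, and all degrees in $\Gamma$ are at least 2. By Fact 3, $|E(\Gamma)|\le 2|V(\Gamma)|-4$. Put $\mu(c)=4-d_\Gamma(c)$. Then
$$\sum_{c\in V(\Gamma)}\mu(c)=4|V(\Gamma)|-2|E(\Gamma)|\ge 8.\qquad(3)$$
For $F^*$ we have $\Gamma=K_{2,3}$ and the sum is $3\cdot 2+2\cdot 1=8$, so (3) can be tight.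

**Step 4: from vertices of $\Gamma$ back to sets in $F_0$.** For $c\in V(\Gamma)$ let $P_c\subseteq V(M)$ be the set contracted to $c$, and
$$U_c=P_c\cup\{v\in T:\text{ both neighbors of }v\text{ lie in }P_c\}.$$
The sets $U_c$ are pairwise disjoint. We claim
$$|\partial U_c|=d_\Gamma(c).\qquad(4)$$
An edge of $\partial U_c$ has its end in $U_c$ inside $P_c$, since a $T$-vertex of $U_c$ has both neighbors in $P_c$. Its other end is either a vertex of $M$ outside $P_c$, and then it is an edge of $M$ leaving $P_c$; or a vertex $v\in T\setminus U_c$, whose other neighbor is then outside $P_c$, and the suppressed edge through $v$ leaves $P_c$. Conversely, each edge of $M$ leaving $P_c$ comes from exactly one such edge of $\partial U_c$, because a suppressed vertex on it has exactly one neighbor in $P_c$. So $|\partial U_c|$ is the number of edges of $M$ leaving $P_c$, which is $d_\Gamma(c)$.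

**Step 5: nontrivial sets and bare vertices.** Let $V^+$ be the set of $c\in V(\Gamma)$ with $U_c$ nontrivial. Suppose $c\notin V^+$. Then $|P_c|=1$: otherwise the connected graph $M[P_c]$ has an edge, and that edge, or the suppressed path it stands for, gives an edge of $F_0$ inside $U_c$. Say $P_c=\{x\}$. No $T$-vertex has both its distinct neighbors in $\{x\}$, so $U_c=\{x\}$. This set is trivial, so $x$ is bare. Also $x\notin T$, and $d(x)=d_\Gamma(c)$ by (4). We identify $c$ with $x$. Let $W_j$ be the set of these bare vertices of degree $j$, and $W=\bigcup_{j\ge2}W_j$.

A $T$-vertex adjacent to some $x\in W$ lies in no $U_c$: otherwise both its neighbors would lie in the same $P_c$, which contains $x$ and so equals $\{x\}$, impossible. Let $T'$ be the set of vertices of $T$ lying in no $U_c$. Then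
$$V(F_0)=T'\ \cup\ W\ \cup\ \bigcup_{c\in V^+}U_c\quad\text{is a disjoint union,}\qquad(5)$$
$$\text{every vertex of }T\text{ adjacent to a vertex of }W\text{ lies in }T'.\qquad(6)$$

**Step 6: the bare degree-2 vertices that survive.** Let $x\in W_2$. Then $x\in Z\setminus T$, so $x=z_{2i}$ on one of the paths. Pair it with $z_{2i-1}$, which lies in $T'$ by (6). This gives a set $\mathcal P$ of disjoint pairs covering $W_2$, with $V(\mathcal P)\subseteq W_2\cup T'$. By (1), each pair is nontrivial with $|\partial|=2$. So degree 2 is under control.

## 8. Paying for the deficiency: a discharging lemma

Suppose first that all vertices of degree 2 and 3 in $\Gamma$ lie in $V^+$, say $n_2$ and $n_3$ of them, and $|S|\le\kappa-2$. If $n_2+n_3\ge2$, Lemma 1 gives $n_2(\kappa-2)+n_3(\kappa-3)\le2(\kappa-2)$. As $\frac{\kappa-3}{\kappa-2}\ge\frac45$, this yields $n_2+\frac45n_3\le2$, so $\sum\mu\le 2n_2+n_3\le4<8$. If $n_2+n_3\le1$, then $\sum\mu\le2$. Either way (3) is contradicted. By Step 6 of Section 7, bare vertices of degree 2 do not hurt much either. The real obstacle is $W_3$, the bare vertices of degree 3. Each contributes $+1$ to $\sum\mu$, and none is nontrivial by itself.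

Two adjacent bare vertices of degree 3 form a nontrivial pair with boundary 4, so the first thing to do is to match such vertices. Vertices that cannot be matched pass their charge to their neighbors. A neighbor of degree $j\ge 6$ can absorb $\frac13$ from each of its $j$ edges, since $4-j+\frac j3\le 0$. For $j=4,5$ it cannot. But a neighbor of degree $j$ together with one bare vertex of degree 3 is a pair with boundary $j+1$, and
$$4-j+\tfrac j3=\tfrac23(6-j)=\tfrac23\bigl(7-(j+1)\bigr).$$
This suggests how much a set of given boundary should be allowed to pay. For a nontrivial $U$ put
$$\alpha(U)=\tfrac23\,(7-|\partial U|),\qquad\text{that is, }\tfrac{10}3,\tfrac83,2,\tfrac43,\tfrac23\ \text{ for }|\partial U|=2,3,4,5,6.$$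

**Lemma 2.** There is a family $\mathcal B$ of pairwise disjoint nontrivial sets $U$ with $2\le|\partial U|\le 6$ such that
$$\sum_{c\in V(\Gamma)}\mu(c)\le\sum_{U\in\mathcal B}\alpha(U).$$

The proof uses two textbook theorems.

**Fact 4** (Gallai–Edmonds). For a graph $J$ let $D$ be the set of vertices missed by some maximum matching, $A=N(D)\setminus D$, and $C=V(J)\setminus(A\cup D)$. Each component $K$ of $J[D]$ is factor-critical, that is, $K-k$ has a perfect matching for every vertex $k$ of $K$. $J[C]$ has a perfect matching. $A$ can be matched into pairwise distinct components of $J[D]$. There are no edges between $D$ and $C$.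

For example, for the path $p\,q\,r$ we get $D=\{p,r\}$, $A=\{q\}$, $C=\emptyset$; for a triangle, $D$ is everything.

**Fact 5** (König–Ore). In a bipartite graph $R$ with $B$ as one side, the maximum size of a matching is the minimum of $|B\setminus X|+|N_R(X)|$ over $X\subseteq B$.

**Proof of Lemma 2.**

**Step 1: the graph to be matched.** This step isolates the vertices still needing partners. Let
$$Y=(T'\cup W_3)\setminus V(\mathcal P),\qquad J=F_0[Y].$$
Since $V(\mathcal P)\subseteq W_2\cup T'$, we have $W_3\subseteq Y$. Since $T$ is independent, each edge of $J$ joins vertices of degrees $2,3$ or $3,3$. By (1), as a pair it has $|\partial|\in\{3,4\}$, so $\alpha\ge2$. Let $D,A,C$ be the Gallai–Edmonds sets of $J$. A component $K$ of $J[D]$ has odd order, written $|K|=2r+1$ (with $r$ depending on $K$). Call $K$ *type (i)* if it contains a vertex of $T'$, and *type (ii)* if $K\subseteq W_3$.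

**Step 2: giving edges.** This step moves one unit of charge out of each type (ii) component. Give each $c\in V(\Gamma)$ the charge $\mu(c)$, where $c\in W$ is viewed as a vertex of $F_0$, and give the vertices of $T'$ charge $0$. Let $K$ be of type (ii). The degree sum over $K$ is $3(2r+1)$, so $|\partial K|$ is odd. In particular $K\neq V(F_0)$, so $|\partial K|\ge2$ by 2-edge-connectedness, and by parity $|\partial K|\ge 3$. Choose three edges of $\partial K$, the *giving edges* of $K$, and let $K$ send charge $\frac13$ along each of them to its end outside $K$; if that end lies in $U_c$ with $c\in V^+$, the charge goes to $c$.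

**Step 3: where giving edges can end.** We claim that the outer end $q$ of a giving edge lies in $A$, in $V(\mathcal P)$, in some $U_c$ with $c\in V^+$, or in some $W_j$ with $j\ge4$. By (5), $q$ lies in $T'$, in $W$, or in a $U_c$ with $c\in V^+$, and in the last case we are done. (A $q\in T$ is adjacent to a vertex of $K\subseteq W$, so it lies in $T'$ by (6), never in a $U_c$.) If $q\in T'$, then $q\in Y\cup V(\mathcal P)$. If $q\in W_2$, then $q\in V(\mathcal P)$. If $q\in W_3$, then $q\in Y$. It remains to treat $q\in Y$. Then $q$ is a neighbor in $J$ of the component $K$ of $J[D]$ and $q\notin K$, so $q\notin D$, hence $q\in A$.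

In particular no giving edge has its outer end in $C$ or $D$. It also follows that no edge is a giving edge of two components, since both its ends would lie in $D$.

**Step 4: the final charges.** The total charge is unchanged, so it suffices to bound it afterward. By (5), and because $W_2\subseteq V(\mathcal P)$ and $T'\cup W_3\subseteq V(\mathcal P)\cup D\cup A\cup C$, the following list covers everything.

* $c\in V^+$ with $d_\Gamma(c)=t$: all giving edges ending in $U_c$ lie in $\partial U_c$, which has $t$ edges by (4). So the charge is at most $4-t+\frac t3=\frac23(6-t)$. This is at most $0$ if $t\ge6$ and less than $\alpha(U_c)$ if $t\le5$.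
* $x\in W_j$ with $j\ge6$: at most $4-j+\frac j3\le0$.
* A pair of $\mathcal P$: it starts with $2+0$, and only 2 edges leave it, so it has at most $2+\frac23<\frac{10}3=\alpha$.
* The set $C$: it receives nothing. Each edge of a perfect matching of $J[C]$ carries at most $1+1=2\le\alpha$.
* A type (ii) component with $2r+1$ vertices: it receives nothing and sends $1$, so it has $(2r+1)-1=2r$.
* A type (i) component with $2r+1$ vertices: it receives and sends nothing, and at least one vertex has charge 0, so it has at most $2r$.
* $p\in A$, $p\in W_4$ or $p\in W_5$: let $b(p)\le d(p)$ be the number of giving edges ending at $p$. For $p\in A\cap W_3$ the charge is $1+\frac{b(p)}3\le2$, and for $p\in A\cap T'$ it is $\frac{b(p)}3\le\frac23$. So it is at most $2$ on $A$. For $p\in W_4$ it is $\frac{b(p)}3\le\frac43$. For $p\in W_5$ it is $-1+\frac{b(p)}3\le\frac23$.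

**Step 5: finding partners for $A\cup W_4\cup W_5$.** Only these vertices still lack a set that pays for them. Let $B=A\cup W_4\cup W_5$, and let $R$ be the bipartite graph between $B$ and the set of components of $J[D]$ in which $p\in A$ is joined to $K$ if some edge of $J$ joins them, and $p\in W_4\cup W_5$ is joined to $K$ if some giving edge of $K$ ends at $p$. By Fact 4 some matching of $R$ covers $A$. Augmenting along alternating paths never uncovers a covered vertex, so there is a maximum matching $\mathcal N$ of $R$ covering $A$. By Fact 5 there is $X\subseteq B$ with
$$|\mathcal N|=|B\setminus X|+|N_R(X)|.$$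
At most $|B\setminus X|$ edges of $\mathcal N$ meet $B\setminus X$, and at most $|N_R(X)|$ meet $X$. So equality holds in both: $\mathcal N$ covers all of $B\setminus X$ and exactly $|N_R(X)|$ vertices of $X$.

For $(p,K)\in\mathcal N$ choose $k\in K$ with $pk\in E(F_0)$: an edge of $J$ if $p\in A$, and a giving edge of $K$ if $p\in W_4\cup W_5$. In the latter case $K$ is of type (ii) and $k\in W_3$. By Step 1 and (1), the pair $\{p,k\}$ has
$$\alpha\ge 2\ (p\in A),\qquad \alpha=\tfrac43\ (p\in W_4,\ |\partial|=5),\qquad \alpha=\tfrac23\ (p\in W_5,\ |\partial|=6).$$
Put $k_K=k$. If $K$ is not covered by $\mathcal N$, let $k_K\in K$ be arbitrary. In all cases $K-k_K$ has a perfect matching with $r$ edges, each with $\alpha\ge2$. These edges pay for the charge of $K$, which is at most $2r$.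

**Step 6: the family $\mathcal B$.** Let $\mathcal B$ consist of

* the sets $U_c$ with $c\in V^+$ and $d_\Gamma(c)\le5$;
* the pairs of $\mathcal P$;
* the edges of a perfect matching of $J[C]$;
* the pairs $\{p,k\}$ coming from $\mathcal N$;
* the edges of the chosen perfect matchings of all $K-k_K$.

These sets are pairwise disjoint by (5) and by construction. They are nontrivial, and all have $2\le|\partial U|\le6$. By Steps 4 and 5, the first, second, third and fifth kinds pay for the charges of $V^+$, $V(\mathcal P)$, $C$ and $D$, and the charges on $W_j$, $j\ge 6$, are at most 0. It remains to see that the pairs from $\mathcal N$ pay for $B$.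

**Step 7: paying for $B$.** Each $p\in B\setminus X$ is covered by $\mathcal N$, and by Step 4 its charge is at most the $\alpha$ of its pair. The vertices of $X$ are treated together, because some of them may be uncovered. Put $X_A=X\cap A$ and $X_5=X\cap W_5$, and let $m_4,m_5$ be the numbers of vertices of $X\cap W_4$ and $X\cap W_5$ covered by $\mathcal N$. Since $\mathcal N$ covers $A$ and exactly $|N_R(X)|$ vertices of $X$,
$$|N_R(X)|=|X_A|+m_4+m_5.$$
Every giving edge ending in $X$ comes from a component in $N_R(X)$: if it ends in $A$ it is an edge of $J$, and if it ends in $W_4\cup W_5$ this is the definition of $R$. Each component has only three giving edges. So the total charge on $X$ is at most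
$$|X_A|-|X_5|+\tfrac13\cdot3\,|N_R(X)|=2|X_A|+m_4+m_5-|X_5|\le2|X_A|+\tfrac43m_4+\tfrac23m_5,$$
where we used $m_5\le|X_5|$. The right side is at most the total $\alpha$ of the pairs of $\mathcal N$ meeting $X$. $\square$

## 9. Comparing the payment with the separators

Lemma 2 measures sets by $\frac23(7-|\partial U|)$ and Lemma 1 by $\kappa-|\partial U|$. At $\kappa=7$ these are proportional; for larger $\kappa$ a comparison suffices.

**Lemma 3.** $$\sum_{c\in V(\Gamma)}\mu(c)\le\frac{10}{3(\kappa-2)}\max\{2|S|,\ \kappa-2\}.$$

**Proof.** For $\kappa\ge7$ and $2\le t\le6$ we have
$$(7-t)(\kappa-2)\le5(\kappa-t).$$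
Indeed equality holds at $\kappa=7$, and as functions of $\kappa$ the two sides are linear with slopes $7-t\le5$. Multiplying by $\frac{2}{3(\kappa-2)}$ gives, for each $U$ in the family $\mathcal B$ of Lemma 2,
$$\alpha(U)\le\frac{10}{3(\kappa-2)}\bigl(\kappa-|\partial U|\bigr).$$
If $|\mathcal B|\ge2$, Lemma 1 gives $\sum_{U\in\mathcal B}(\kappa-|\partial U|)\le2|S|$. If $|\mathcal B|\le1$, this sum is at most $\kappa-2$, since $|\partial U|\ge2$. Insert this in Lemma 2. $\square$

The comparison is where $\kappa\ge7$ enters: for $\kappa=6$ and $t=6$ it would read $4\le0$.

**Proof of Theorem 1.** Necessity was shown in Section 3. For sufficiency let $G$ be claw-free and $(s+2)$-connected with $s\ge5$, and put $\kappa=s+2\ge7$. Then $n\ge s+3$. Let $|S|\le s=\kappa-2$. Deleting $S$ lowers connectivity by at most $|S|$, so $H=G-S$ is 2-connected. If $H$ were nonhamiltonian, all assumptions of Section 6 would hold, and Lemma 3 would give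
$$\sum_{c}\mu(c)\le\frac{10}{3(\kappa-2)}\cdot2(\kappa-2)=\frac{20}3<8,$$
contradicting (3). So $G-S$ is hamiltonian for every $S$ with $|S|\le s$. $\square$

The conjecture therefore holds with $k=5$, which also completes Proposition 3(c).

## 10. Deleting almost $\frac32(\kappa-2)$ vertices

For Theorem 2 the set $S$ is larger, and Lemma 3 no longer beats 8. It only just misses, which forces equality in (3), and the extremal reduced graphs are known.

**Fact 6** (Catlin–Han–Lai, Discrete Math. 160 (1996) 81–91). For a graph $M$ let $\tau(M)$ be the least number of edges whose addition to $M$ yields a graph with two edge-disjoint spanning trees. If $M$ is connected and $\tau(M)\le2$, then $M$ is collapsible, or its reduction is $K_2$ or some $K_{2,t}$ with $t\ge1$.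

For example, $K_{2,3}$ has 6 edges, and two edge-disjoint spanning trees on 5 vertices need 8, so $\tau(K_{2,3})\ge2$. In fact $\tau(K_{2,3})=2$. Its edges split into the star formed by the edges at $u$ and the star formed by the edges at $v$, two forests on the 5 vertices with one isolated vertex each. Adding one edge to each, parallel to existing edges if necessary, makes both into spanning trees.

**Proof of Theorem 2.** A hamiltonian graph is 2-connected. Conversely let $H=G-S$ be 2-connected with $2|S|<3(\kappa-2)$, and suppose that $H$ is nonhamiltonian, so that Sections 6–9 apply.

**Step 1: equality in Catlin's bound.** Since $\max\{2|S|,\kappa-2\}<3(\kappa-2)$, Lemma 3 gives $\sum_c\mu(c)<10$. This sum is the even integer $4|V(\Gamma)|-2|E(\Gamma)|\ge8$, so it equals $8$ and $|E(\Gamma)|=2|V(\Gamma)|-4$.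

**Step 2: $\tau(\Gamma)\le2$.** This makes Fact 6 applicable. Every subgraph of the reduced graph $\Gamma$ is reduced. By Fact 3 every connected subgraph $\Gamma_1$ satisfies $|E(\Gamma_1)|\le2(|V(\Gamma_1)|-1)$: for $K_1$ and $K_2$ this is $0\le 0$ and $1\le2$, and otherwise it follows from $|E|\le2|V|-4$. Adding over components, the same bound holds for all nonempty subgraphs. By Nash-Williams' arboricity theorem, $E(\Gamma)$ is the disjoint union of two forests. Extend each forest to a spanning tree by new edges, parallel to existing ones if necessary. The number of new edges is $2(|V(\Gamma)|-1)-|E(\Gamma)|=2$. So $\tau(\Gamma)\le2$.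

**Step 3: $\Gamma=K_{2,t}$ with $t\ge3$ odd.** As $\Gamma$ is reduced, it is its own reduction, and as it is not $K_1$, it is not collapsible. As it is bridgeless, it is not $K_2$ or $K_{2,1}$. So by Fact 6, $\Gamma=K_{2,t}$ with $t\ge2$. If $t$ is even, all degrees of $\Gamma$ are even, so $\Gamma$ has a spanning closed trail. By Fact 3 so does $M$, contradicting (2). Hence $t\ge3$ is odd.

**Step 4: three sets with boundary 2.** Now $\Gamma$ has at least three vertices $c$ of degree 2. Each lies in $V^+$, giving the nontrivial set $U_c$ with $|\partial U_c|=2$ by (4); or it lies in $W_2$, giving a pair of $\mathcal P$ with $|\partial|=2$. These sets are pairwise disjoint by (5). Lemma 1 applied to three of them gives $3(\kappa-2)\le2|S|$, contradicting $2|S|<3(\kappa-2)$. $\square$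

## 11. Three cliques and the constant $\frac32$

The last step of the proof shows what an extremal example has to look like: three sets of boundary 2, and vertices of $S$ each attached to exactly two of them. We build it from $F^*$. In the construction below $G-S$ is $L(F^*)$ with $\kappa$ pendant edges at each $x_i$, where $a_i=ux_i$, $b_i=vx_i$, and $Q_i$ is the set of pendant edges at $x_i$.

**Proof of Proposition 3(a).** Let $\kappa\ge3$.

**Step 1: the construction.** Choose integers $r_{12},r_{13},r_{23}\ge0$ whose pairwise sums are all at least $\kappa-2$ and whose total is $\lceil\frac32(\kappa-2)\rceil$. If $\kappa$ is even, take all three equal to $\frac{\kappa-2}2$. If $\kappa$ is odd, take $h+1,h+1,h$ with $h=\frac{\kappa-3}2$; the pairwise sums are $\kappa-1,\kappa-2,\kappa-2$, and the total is $3h+2=\frac{3\kappa-5}2=\lceil\frac32(\kappa-2)\rceil$. Take disjoint sets $Q_1,Q_2,Q_3$ of size $\kappa$, vertices $a_i,b_i$ ($i=1,2,3$), and sets $S_{ij}=S_{ji}$ with $|S_{ij}|=r_{ij}$. Let $S=\bigcup S_{ij}$. Make each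
$$\Omega_i=Q_i\cup\{a_i,b_i\}\cup S_{ij}\cup S_{ik}\qquad(\{i,j,k\}=\{1,2,3\})$$
a clique, and make $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$ triangles. There are no other edges. Call the graph $G$.

**Step 2: $G$ is claw-free.** Every neighborhood is covered by two cliques: for a vertex of $Q_i$ the clique $\Omega_i$ suffices; for $a_i$ or $b_i$ use $\Omega_i$ and its triangle; for a vertex of $S_{ij}$ use $\Omega_i$ and $\Omega_j$.

**Step 3: $G$ is $\kappa$-connected.** Certainly $|V(G)|>\kappa$. Suppose $|X|<\kappa$ and $G-X$ is disconnected. Each $Q_i\setminus X$ is nonempty. Every vertex outside $X$ lies in some $\Omega_i$, so it belongs to the same component of $G-X$ as $Q_i\setminus X$. Hence every component contains some $Q_i\setminus X$, and since there are at least two components, some component contains exactly one of them, say $Q_i\setminus X$. A vertex of $S_{ij}\cup S_{ik}$ outside $X$ would connect $Q_i\setminus X$ to another $Q_j\setminus X$ or $Q_k\setminus X$, so $X\supseteq S_{ij}\cup S_{ik}$. Also $X$ contains $a_i$ or both of $a_j,a_k$, since otherwise $a_i$ and a surviving $a_j$ or $a_k$ would connect two of the sets; likewise for $b$. So $|X|\ge(\kappa-2)+1+1=\kappa$, a contradiction.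

**Step 4: $G-S$ is 2-connected.** Repeat Step 3 in $G-S$ with $|X|\le1$; the sets $Q_i\setminus X$ are nonempty as $\kappa\ge3$. A disconnection would require one vertex of $X$ among the $a$'s and one among the $b$'s, so $|X|\ge2$, a contradiction.

**Step 5: $G-S$ is nonhamiltonian.** Let $O$ be a Hamilton cycle of $G-S$. The set $\{a_i,b_i\}$ separates $Q_i$ from the other vertices of $G-S$, and both sides are nonempty. Removing two vertices from a cycle leaves at most two paths, so $O-\{a_i,b_i\}$ consists of exactly two paths, one spanning $Q_i$ and the other spanning the rest. Thus $a_i$ has exactly one $O$-edge to $Q_i$, and its other $O$-edge goes to the rest, where its only neighbors are the other two vertices of the triangle $a_1a_2a_3$. This holds for $i=1,2,3$, so the $O$-edges within this triangle have degree sum 3. A degree sum is even, a contradiction.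

Since $|S|=\lceil\frac32(\kappa-2)\rceil$, the condition $|S|<\frac32(\kappa-2)$ in Theorem 2 cannot be weakened for any $\kappa\ge7$. $\square$
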